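# Poincaré duality angles around a shrinking tube

## 1. Two boundary conditions on a manifold with a small hole

Remove from a closed Riemannian manifold $M$ a thin tube around a submanifold $N$. What remains is a compact manifold $M_r$ with boundary, and its harmonic forms come in two kinds: those satisfying a Neumann condition on the boundary and those satisfying a Dirichlet condition. Inside each kind sits a subspace of fields whose cohomology "comes from the interior", and the angles between these two subspaces are invariants of the metric. What happens to the angles when the tube radius $r$ tends to $0$?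

The first guess is that they go to $0$. If $N$ has codimension at least $2$, it is too small for an $L^2$ harmonic form to notice. In the limit there is no boundary, so there is no difference between Neumann and Dirichlet, and both subspaces should converge to the same space of harmonic forms on $M$. We make this precise, test it, and see that it is false.

**Conventions.** $W^n$ denotes a compact, oriented, smooth Riemannian manifold, possibly with boundary; $i:\partial W\to W$ is the inclusion, $\star$ the Hodge star, $\delta$ the codifferential. Forms are smooth up to the boundary unless stated otherwise, and $\langle\alpha,\beta\rangle=\int_W\alpha\wedge\star\beta$. On $p$-forms $\star\star=(-1)^{p(n-p)}$, and $\star$ is an isometry. Green's formula reads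
$$\langle d\beta,\omega\rangle=\langle\beta,\delta\omega\rangle+\int_{\partial W}i^*\beta\wedge i^*\star\omega .$$

**Definition (harmonic fields).**
$$\mathcal H_N^p(W)=\{\omega\in\Omega^p(W):d\omega=0,\ \delta\omega=0,\ i^*\star\omega=0\},\qquad \mathcal H_D^p(W)=\{\eta\in\Omega^p(W):d\eta=0,\ \delta\eta=0,\ i^*\eta=0\}.$$

These spaces realize $H^p(W;\mathbb R)$ and $H^p(W,\partial W;\mathbb R)$ respectively. We use the following part of the Hodge–Morrey–Friedrichs theorem: each class in $H^p(W)$ contains exactly one element of $\mathcal H^p_N(W)$. That element has the least norm in its class. Indeed, if $\omega\in\mathcal H_N^p(W)$ and $\omega'=\omega+d\beta$, then Green's formula gives $\langle d\beta,\omega\rangle=0$, so $\|\omega'\|^2=\|\omega\|^2+\|d\beta\|^2$ and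
$$\|\omega\|\le\|\omega'\|\quad\text{for every closed }\omega'\text{ on }W\text{ in the class of }\omega. \tag{1}$$

**Definition (interior subspaces).**
$$\mathcal E_\partial\mathcal H_N^p(W)=\{\omega\in\mathcal H_N^p(W): i^*\omega=d\phi\text{ for some }\phi\in\Omega^{p-1}(\partial W)\},$$
$$c\mathcal E_\partial\mathcal H_D^p(W)=\star\,\mathcal E_\partial\mathcal H_N^{n-p}(W)=\{\eta\in\mathcal H^p_D(W): i^*\star\eta=d\psi\text{ for some }\psi\in\Omega^{n-p-1}(\partial W)\}.$$

As an example, take the annulus $1\le|x|\le2$ in the plane. Here $\mathcal H_N^1=\mathbb R\,d\theta$, because $\star d\theta$ is a multiple of $d\rho/\rho$ ($\rho=|x|$), which restricts to $0$ on the boundary circles. The restriction of $d\theta$ to a boundary circle has integral $2\pi$, so it is not exact and $\mathcal E_\partial\mathcal H_N^1=0$: the cohomology of the annulus is all visible on its boundary.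

**Definition (principal angles).** Let $U,U'$ be finite-dimensional subspaces of an inner product space. Choose orthonormal bases of $U$ and $U'$ and form the matrix of inner products. Its singular values lie in $[0,1]$, do not depend on the bases, and are the cosines of the $\min(\dim U,\dim U')$ principal angles. By the singular value decomposition one can choose the bases so that $\langle u_i,u_j'\rangle=\delta_{ij}\cos\theta_i$. For example, in $\mathbb R^3$ the planes $\mathrm{span}(e_1,e_2)$ and $\mathrm{span}(e_1,\cos\theta\,e_2+\sin\theta\,e_3)$ with $0\le\theta\le\pi/2$ have principal angles $0$ and $\theta$.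

**Definition (DeTurck–Gluck).** The Poincaré duality angles of $W$ are the principal angles, with respect to the $L^2$ inner product, between $\mathcal E_\partial\mathcal H_N^p(W)$ and $c\mathcal E_\partial\mathcal H_D^p(W)$, taken over all $p$.

For a closed submanifold $N$ of a closed Riemannian manifold $M$, let $\nu_r(N)$ be the set of points at distance less than $r$ from $N$, and $M_r=M-\nu_r(N)$. For small $r$ this is a compact manifold with smooth boundary. The guess is the following statement, from "Poincaré Duality Angles on Riemannian Manifolds with Boundary".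

**Conjecture.** If $M^n$ is a closed (oriented) Riemannian manifold and $N^k$ is a (nonempty) closed submanifold of codimension $\ge2$, the Poincaré duality angles of $M-\nu_r(N)$ go to zero as $r\to0$.

## 2. Tests: a punctured flat torus, and the tube around a fiber

The source of the conjecture has evidence for it: for $\mathbb CP^n$ with the Fubini–Study metric and the complement of a small ball, all angles go to zero with the radius, and the same holds for certain Grassmannian examples. Let us do a case by hand.

**The torus minus a disc.** Let $M=\mathbb R^2/\mathbb Z^2$ be flat, $N$ the origin, $r<1/8$. In degree $0$ the Neumann fields are constants, which are nonzero on the boundary, and $H^2(M_r)=0$; hence only degree $1$ can have angles. Here $H^1(M_r)=\mathbb R^2$ is spanned by $dx,dy$, and both are exact on the small boundary circle, so both Neumann fields are interior. Let $\omega_r=dx+df$ be the Neumann field in the class of $dx$. We claim $\omega_r\to dx$.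

By (1), $\|\omega_r\|\le\|dx\|_{M_r}\le1$. For the opposite bound, let $\chi$ be a cutoff equal to $1$ on $B_{2r}$, supported in $B_{4r}$, with $|\nabla\chi|\le C/r$, and put $\psi=dy-d(\chi y)$. This closed form vanishes near the disc, and $\|d(\chi y)\|=O(r)$, because $d(\chi y)$ is bounded (as $|y|\le4r$ on $B_{4r}$) and supported on an area $O(r^2)$. Since $\psi$ vanishes near $\partial M_r$, Stokes gives
$$\int_{M_r}\omega_r\wedge\psi=\int_{M_r}dx\wedge\psi=\int_{M}dx\wedge dy-\int_M dx\wedge d(\chi y)=1 .$$
Hence $\langle\omega_r,dx\rangle_{M_r}=\int_{M_r}\omega_r\wedge dy=1+\int_{M_r}\omega_r\wedge d(\chi y)=1+O(r)$, and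
$$\|\omega_r-dx\|_{M_r}^2\le1-2(1+O(r))+1=O(r).$$
In the same way the Neumann field in the class of $dy$ tends to $dy$. Applying $\star$, the space $c\mathcal E_\partial\mathcal H_D^1(M_r)=\star\mathcal E_\partial\mathcal H_N^1(M_r)$ converges to $\star\,\mathrm{span}(dx,dy)=\mathrm{span}(dx,dy)$. Both spaces have the same limit, and the two angles tend to $0$.

**A fiber in a product of two spheres.** Let $M=S^2(a_1)\times S^2(a_2)$ be a product of round spheres and $N=\{q\}\times S^2(a_2)$. Then $M_r=D\times S^2(a_2)$ with $D$ a closed disc. Its cohomology lives in degrees $0$ and $2$. The Neumann fields are the constants and the multiples of the area form of the second factor: its star is a multiple of the area form of $D$, which restricts to $0$ on $\partial D\times S^2$. Neither is interior: a nonzero constant does not vanish on the boundary, and the area form has nonzero integral over $\{\text{pt}\}\times S^2\subset\partial M_r$. There are no angles, and the conjecture holds vacuously.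

## 3. Where the torus argument stops: $\star x$ must be trivial on $N$

Try the torus argument in general. Let $x$ be a harmonic $p$-form on $M$ whose restriction to $N$ is exact (these will turn out to be the ones that give interior fields), and let $\omega_r$ be the Neumann field on $M_r$ in the class of $x|_{M_r}$. By (1), $\|\omega_r\|\le\|x\|$. To get $\omega_r\to x$ we need $\langle\omega_r,x\rangle=\int\omega_r\wedge\star x\to\|x\|^2$. But the cohomology class of $\omega_r$ controls $\int\omega_r\wedge\psi$ only for closed $\psi$ that vanish near $N$. So we want closed forms $\psi_j$ vanishing near $N$ with $\psi_j\to\star x$ in $L^2(M)$.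

Here is the obstruction. The class of $\psi_j$ restricts to $0$ on $N$. Harmonic projection is $L^2$-continuous and sends the closed form $\psi_j$ to the harmonic representative of its class. In the limit, $\star x$ lies in the (finite-dimensional, hence closed) space of harmonic forms with exact restriction to $N$. So the argument needs **both** $x$ and $\star x$ to be exact on $N$. If $N$ is a point and $0<p<n$, this is automatic. In general it is not.

The smallest place where it fails is a diagonal. Let $X=S^2(a_1)\times S^2(a_2)$, $\Delta=\{(a_1x,a_2x)\}$, and let $\sigma_i$ be the area form of the $i$-th factor divided by its area $V_i$. Orient the factors so that $x\mapsto(a_1x,a_2x)$ is compatible with both; then $\int_\Delta\sigma_1=\int_\Delta\sigma_2=1$. With $t=V_2/V_1$ we have $\star\sigma_1=t\sigma_2$ and $\star\sigma_2=t^{-1}\sigma_1$. The form $x=\sigma_1-\sigma_2$ is exact on $\Delta$, but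
$$\int_\Delta\star x=\int_\Delta(t\sigma_2-t^{-1}\sigma_1)=t-t^{-1},$$
which is nonzero unless the radii agree.

What is then the limit of $\omega_r$? The class of $\omega_r$ only remembers what happens on $M-N$, and several harmonic forms on $M$ may restrict to that same class on $M-N$. Among all of them, a norm minimizer should choose the shortest. This is the idea of the whole proof: *the limit is the least-norm harmonic form on $M$ with the prescribed class on $M-N$*. It need not be the form with exact restriction to $N$.

## 4. The spaces $K^p$, $G^p$ and the four theorems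

From now on $M^n$ is closed, oriented, Riemannian, and $N^k\subset M$ is a nonempty closed embedded submanifold, not necessarily connected or orientable, with $m=n-k\ge2$. $\mathcal H^p$ is the space of harmonic $p$-forms on $M$ with the $L^2$ inner product, identified with $H^p(M;\mathbb R)$ by Hodge's theorem. Complements $\perp$ and orthogonal projections $P$ are taken in $\mathcal H^p$.

**Definition.**
$$K^p=\ker\big(H^p(M)\to H^p(N)\big),\qquad G^p=\ker\big(H^p(M)\to H^p(M-N)\big),\qquad K^p,G^p\subset\mathcal H^p,$$
and $d_p=\dim K^p-\dim(K^p\cap G^p)$.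

So $K^p$ consists of the classes invisible on $N$, and $G^p$ of the classes invisible off $N$. For a point $N$ in a connected $M$ we have $K^p=\mathcal H^p$ for $p\geq 1$ and $K^0=0$. For the diagonal above we shall find $K^2=\mathbb R(\sigma_1-\sigma_2)$ and $G^2=\mathbb R(\sigma_1+\sigma_2)$.

**Theorem A.** For small $r$ the interior subspaces $\mathcal E_\partial\mathcal H_N^p(M_r)$ and $c\mathcal E_\partial\mathcal H_D^p(M_r)$ have dimension $d_p$. As $r\to0$ their principal angles converge to the principal angles $<\pi/2$ between $K^p$ and $(G^p)^\perp$ (there are exactly $d_p$ of these). All degree-$p$ angles tend to $0$ iff $P_{K^p}$ and $P_{G^p}$ commute. The nonzero limits are exactly the principal angles in $(0,\pi/2)$ between $G^p$ and $\star G^{n-p}$.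

**Theorem B (the conjecture is false).** Let $m\ge2$ be even, $X=S^m(a_1)\times S^m(a_2)$ with the product of round metrics, $\Delta=\{(a_1x,a_2x):x\in S^m(1)\}$, $t=(a_2/a_1)^m$. The interior subspaces of $X-\nu_r(\Delta)$ in degree $m$ are lines, and the angle between them tends to $\arccos\frac2{t+t^{-1}}$. This is nonzero if $a_1\ne a_2$, and every value in $[0,\pi/2)$ occurs. For $m=2$, $t=2$ the limit is $\arccos(4/5)$.

**Theorem C (dimensions).** Let $m=n-k\ge2$. If $m$ is odd, or if $m>k$ (i.e. $2k<n$), the conjecture holds for all $(M^n,N^k)$. If $m$ is even and $m\le k$, it fails for some $(M^n,N^k)$. In any case, the degree-$p$ angles tend to $0$ if $p<n-k$, or $p>k$, or $b_p(M)\le1$; and all angles tend to $0$ if the real Euler class of the normal bundle $\nu$ of $N$, in $H^m(N;o(\nu)\otimes\mathbb R)$, vanishes.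

**Theorem D.** (i) Let $n=2k$, $N$ connected and oriented, $h$ the harmonic form Poincaré dual to $N$. Angles in degrees $\ne k$ tend to $0$. If $N\cdot N=0$ all angles tend to $0$. If $N\cdot N\ne0$ and $b_k(M)\ge2$, the limits in degree $k$ are $0$ (with multiplicity $b_k-2$) and $\arccos\big(|N\cdot N|/\|h\|^2\big)$. If $N\cdot N\ne0$ and $b_k(M)=1$ there are no degree-$k$ angles.

(ii) Let $M^4$ be connected and $N$ a closed connected oriented surface. If $N\cdot N=0$ or the intersection form of $M$ is definite, the angles tend to $0$ for every metric on $M$. If $N\cdot N\ne0$ and the form is indefinite, the metrics for which the angles do not tend to $0$ form a $C^\infty$-open and dense set.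

## 5. Duality between $K$ and $G$

Let $\rho=\mathrm{dist}(\cdot,N)$. Fix $R>0$ such that the normal exponential map is a diffeomorphism from $\{|v|<2R\}$ onto $\nu_{2R}(N)$, with $\rho=|v|$. Always $0<r<R$. Pushing points outward along normal geodesics shows that $M_r\hookrightarrow M-N$ is a homotopy equivalence, so restriction gives $H^p(M-N)\cong H^p(M_r)$. Reparametrizing the radial variable gives $M-N\cong\operatorname{int}M_r$. So $M-N$ has finite-dimensional cohomology, and Poincaré duality says that $(\alpha,\psi)\mapsto\int\alpha\wedge\psi$ induces an isomorphism $H^p(M-N)\cong H_c^{n-p}(M-N)^*$.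

**Lemma 1.** (a) $K^p$ is the image of $H_c^p(M-N)\to H^p(M)$. Each $x\in K^p$ is represented by a closed form vanishing on $\nu_R(N)$.

(b) $G^{n-p}=\{y:\int_Mx\wedge y=0\ \ \forall x\in K^p\}$ and $K^p=\{x:\int_Mx\wedge y=0\ \ \forall y\in G^{n-p}\}$.

(c) $\star K^{n-p}=(G^p)^\perp$ and $\star G^{n-p}=(K^p)^\perp$.

*Proof.* (a) Let $\alpha$ be closed with exact restriction to $N$. Since $\nu_{2R}(N)$ retracts onto $N$, $\alpha=d\beta$ on $\nu_{2R}(N)$. With a cutoff $\chi$ equal to $1$ on $\nu_R(N)$ and compactly supported in $\nu_{2R}(N)$, the form $\alpha-d(\chi\beta)$ is cohomologous to $\alpha$ and vanishes on $\nu_R(N)$; it has compact support in $M-N$. Conversely, a closed form with compact support in $M-N$ vanishes near $N$, so its class lies in $K^p$.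

(b) A class $y$ lies in $G^{n-p}$ iff $y|_{M-N}=0$. By duality on $M-N$ this holds iff $\int\beta\wedge y=0$ for all $[\beta]\in H_c^p(M-N)$, and by (a) iff $y$ annihilates $K^p$. The second identity follows because the pairing $H^p(M)\times H^{n-p}(M)\to\mathbb R$ is perfect, so the annihilator of the annihilator of $K^p$ is $K^p$.

(c) For $g\in\mathcal H^p$ and $x\in\mathcal H^{n-p}$, $\int_Mg\wedge x=\pm\langle g,\star x\rangle$, since $\star\star x=\pm x$. By (b) (up to the order of factors, which only changes a sign), $g\in G^p$ iff $g\perp\star K^{n-p}$, and $g\in K^p$ iff $g\perp\star G^{n-p}$. Take complements. $\square$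

Part (c) explains section 3: the condition $\star x\in K^{n-p}$ that we needed there says $x\in(G^p)^\perp$, i.e. that $x$ is the shortest element of $x+G^p$.

## 6. Which classes have interior Neumann fields

Let $V^p\subset H^p(M-N)$ be the image of $K^p$ under restriction. The kernel of $K^p\to V^p$ is $K^p\cap G^p$, so $\dim V^p=d_p$.

**Lemma 2.** The Neumann field on $M_r$ representing $c\in H^p(M-N)\cong H^p(M_r)$ lies in $\mathcal E_\partial\mathcal H^p_N(M_r)$ iff $c\in V^p$.

*Proof.* Let $\omega$ be this field. If $i^*\omega$ is exact, then $\omega=d\beta$ on a collar of $\partial M_r$, because the collar retracts onto $\partial M_r$. Let $\chi=1$ near $\partial M_r$ be supported in the collar. Then $\omega-d(\chi\beta)$ is cohomologous to $\omega$ and vanishes near $\partial M_r$. Its extension by zero to $M$ is a closed form with compact support in $M-N$, so by Lemma 1(a) its class is in $K^p$, and that class restricts to $c$. Hence $c\in V^p$.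

Conversely, let $c$ be the image of $x\in K^p$. By Lemma 1(a) represent $x$ by a closed form $a$ vanishing on $\nu_R(N)$, hence near $\partial M_r$ since $r<R$. Then $\omega=a+d\gamma$ on $M_r$, and $i^*\omega=d\,i^*\gamma$. $\square$

For $c\in V^p$ write $\omega_r(c)\in\mathcal E_\partial\mathcal H^p_N(M_r)$ for its representative. The map $c\mapsto\omega_r(c)$ is a linear isomorphism from $V^p$, so $\dim\mathcal E_\partial\mathcal H_N^p(M_r)=d_p$, and (1) applies to $\omega_r(c)$.

## 7. $L^2$ harmonic forms do not see codimension two

We shall take weak limits of $\omega_r(c)$. Such a limit is closed and coclosed only away from $N$; the next lemma says that this is enough. It is the one place where the codimension hypothesis enters the analysis. In codimension $1$ the lemma is false: on a circle with $N$ two points, the function equal to $1$ on one arc and $0$ on the other is closed and coclosed off $N$ but is not a.e. equal to a smooth function.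

**Lemma 3.** Let $\omega\in L^2\Omega^p(M-N)$ satisfy $d\omega=0$ and $\delta\omega=0$ in the distributional sense on $M-N$. Then $\omega$ is (a.e. equal to) a smooth harmonic form on $M$.

*Proof.* **Step 1: cutoffs around $N$ with small Dirichlet energy.** Let $f:\mathbb R\to[0,1]$ be smooth with $f=0$ on $(-\infty,\frac14]$ and $f=1$ on $[\frac34,\infty)$. For small $\varepsilon$ put
$$\chi_\varepsilon=f\Big(\frac{\log(\rho/\varepsilon^2)}{\log(1/\varepsilon)}\Big).$$
The argument of $f$ is $0$ at $\rho=\varepsilon^2$ and $1$ at $\rho=\varepsilon$. So $\chi_\varepsilon$ is smooth, vanishes near $N$, equals $1$ for $\rho\ge\varepsilon$, and $|\nabla\chi_\varepsilon|\le C/(\rho\log(1/\varepsilon))$ is supported in $\varepsilon^2\le\rho\le\varepsilon$. Since $\mathrm{area}\{\rho=s\}\le Cs^{m-1}\le C's$ because $m\ge2$,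
$$\int|\nabla\chi_\varepsilon|^2\le\frac{C''}{\log^2(1/\varepsilon)}\int_{\varepsilon^2}^\varepsilon\frac{ds}{s}=\frac{C''}{\log(1/\varepsilon)}\to0. \tag{2}$$

**Step 2: $d\omega=0$ and $\delta\omega=0$ on all of $M$.** Let $\varphi$ be a smooth $(p+1)$-form on $M$. We have $\chi_\varepsilon\delta\varphi=\delta(\chi_\varepsilon\varphi)+\iota_{\nabla\chi_\varepsilon}\varphi$, and $\langle\omega,\delta(\chi_\varepsilon\varphi)\rangle=0$ because $\chi_\varepsilon\varphi$ is a test form on $M-N$. As $N$ has measure zero and $\omega\in L^2$,
$$\langle\omega,\delta\varphi\rangle=\lim_{\varepsilon\to0}\langle\omega,\chi_\varepsilon\delta\varphi\rangle=\lim_{\varepsilon\to0}\langle\omega,\iota_{\nabla\chi_\varepsilon}\varphi\rangle=0,$$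
because $|\langle\omega,\iota_{\nabla\chi_\varepsilon}\varphi\rangle|\le\|\omega\|\,\sup|\varphi|\,\|\nabla\chi_\varepsilon\|_{L^2}\to0$ by (2). So $d\omega=0$ weakly on $M$. For a smooth $(p-1)$-form $\varphi$ the identity $\chi_\varepsilon d\varphi=d(\chi_\varepsilon\varphi)-d\chi_\varepsilon\wedge\varphi$ and the same estimate give $\langle\omega,d\varphi\rangle=0$, i.e. $\delta\omega=0$ weakly on $M$.

**Step 3: smoothness.** For every smooth $p$-form $\varphi$, Step 2 applied to $d\varphi$ and $\delta\varphi$ gives $\langle\omega,(\delta d+d\delta)\varphi\rangle=0$. So $\omega$ is a weak solution of the Hodge Laplace equation, and elliptic regularity shows that it is smooth and harmonic. $\square$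

## 8. The limit of a Neumann field is the shortest harmonic form in its coset

For $c\in V^p$ pick $\kappa\in K^p$ restricting to $c$. The set of $x\in\mathcal H^p$ whose restriction to $M-N$ has class $c$ is the coset $\kappa+G^p$. Its unique element of least norm is $h_c=P_{(G^p)^\perp}\kappa$.

The element $\kappa$ is determined up to $K^p\cap G^p$, so $h_c$ is well defined and linear in $c$. Its values fill out
$$A^p:=P_{(G^p)^\perp}(K^p).$$
If $h_c=0$ then $c=0$, because $h_c$ restricts to $c$. Hence $c\mapsto h_c$ is a linear isomorphism $V^p\to A^p$, and $\dim A^p=d_p$.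

**Proposition 4.** Extended by zero to $M$, $\omega_r(c)\to h_c$ strongly in $L^2(M)$ as $r\to0$.

*Proof.* **Step 1: a weak limit exists and is harmonic.** The form $h_c$ restricted to $M_r$ is closed in the class $c$, so by (1)
$$\|\omega_r(c)\|\le\|h_c\|_{M_r}\le\|h_c\|. \tag{3}$$
Any sequence $r_j\to0$ has a subsequence along which $\omega_{r_j}(c)\rightharpoonup\omega$ weakly in $L^2(M)$. A test form $\varphi$ with compact support in $M-N$ is supported in $\operatorname{int}M_{r_j}$ for large $j$. There integration by parts has no boundary term, so $\langle\omega_{r_j}(c),\delta\varphi\rangle=0$ for $(p+1)$-forms $\varphi$ and $\langle\omega_{r_j}(c),d\varphi\rangle=0$ for $(p-1)$-forms $\varphi$. Passing to the limit, $d\omega=0=\delta\omega$ on $M-N$, and by Lemma 3, $\omega\in\mathcal H^p$.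

**Step 2: the limit has class $c$ on $M-N$.** Let $a$ be a closed form on $M-N$ in the class $c$, and let $\psi\in\Omega_c^{n-p}(M-N)$ be closed. For large $j$, $\psi$ is supported in $\operatorname{int}M_{r_j}$, and $\omega_{r_j}(c)=a+d\gamma_j$ on $M_{r_j}$. By Stokes, $\int\omega_{r_j}(c)\wedge\psi=\int a\wedge\psi$. The left side is a continuous linear functional of $\omega_{r_j}(c)\in L^2$, so $\int\omega\wedge\psi=\int a\wedge\psi$ for every such $\psi$. By Poincaré duality on $M-N$, $\omega|_{M-N}$ has class $c$, i.e. $\omega\in\kappa+G^p$.

**Step 3: minimality identifies the limit.** By weak lower semicontinuity and (3),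
$$\|\omega\|\le\liminf\|\omega_{r_j}(c)\|\le\limsup\|\omega_{r_j}(c)\|\le\|h_c\|.$$
Since $h_c$ is the unique shortest element of $\kappa+G^p$, we get $\omega=h_c$. Then $\|\omega_{r_j}(c)\|\to\|h_c\|$, and weak convergence together with convergence of norms is strong convergence. Every sequence $r_j\to0$ has a subsequence with this same limit, so the whole family converges. $\square$

## 9. Two projections: proof of Theorem A

Write $K=K^p$, $G=G^p$, $A=A^p$.

**Step 1: the limits of the two interior subspaces.** Take a basis $c_1,\dots,c_{d_p}$ of $V^p$. By Proposition 4 the basis $\omega_r(c_i)$ of $\mathcal E_\partial\mathcal H_N^p(M_r)$ converges in $L^2(M)$ to the basis $h_{c_i}$ of $A=P_{G^\perp}(K)$. The isometry $\star$ commutes with extension by zero, and $c\mathcal E_\partial\mathcal H^p_D(M_r)=\star\mathcal E_\partial\mathcal H_N^{n-p}(M_r)$. So this space has dimension $d_{n-p}$ and a basis converging to a basis of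
$$B=\star P_{(G^{n-p})^\perp}(K^{n-p})=P_{(\star G^{n-p})^\perp}(\star K^{n-p})=P_K(G^\perp).$$
The last equality is Lemma 1(c): $(\star G^{n-p})^\perp=K$ and $\star K^{n-p}=G^\perp$.

The Gram matrices of the bases converge to invertible ones, so the Gram–Schmidt orthonormal bases converge, and so do the matrices of inner products between them. Singular values depend continuously on the matrix. Therefore the principal angles of the interior subspaces converge to those between $A$ and $B$.

**Step 2: compute $A$ and $B$ in adapted bases.** Let $U=K$ and $W=G^\perp$. By the singular value decomposition choose orthonormal bases $(u_i)$ of $U$, $(w_j)$ of $W$ with $\langle u_i,w_j\rangle=\delta_{ij}\cos\theta_i$, $\theta_i\in[0,\pi/2]$ for $i\le\min(\dim U,\dim W)$. Then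
$$P_Wu_i=\cos\theta_i\,w_i,\qquad P_Uw_i=\cos\theta_i\,u_i,$$
and unpaired basis vectors project to $0$. Hence
$$A=P_W(U)=\mathrm{span}\{w_i:\theta_i<\tfrac\pi2\},\qquad B=P_U(W)=\mathrm{span}\{u_i:\theta_i<\tfrac\pi2\}.$$
So $\dim A=\dim B$. As $\dim A=d_p$ and $\dim B=d_{n-p}$, both interior subspaces have dimension $d_p$. The principal angles between $A$ and $B$ are exactly the $\theta_i<\pi/2$, and there are $d_p$ of them. This proves the first two claims.

**Step 3: the commutation criterion.** For $\theta_i\in(0,\frac\pi2)$ let $E_i=\mathrm{span}(u_i,w_i)$, a plane. These planes are mutually orthogonal and invariant under $P_U,P_W$. On $E_i$ the projections do not commute: $P_UP_Wu_i=\cos^2\theta_i\,u_i$, while $P_WP_Uu_i=\cos\theta_i\,w_i$, and $u_i,w_i$ are independent. On $F:=(\bigoplus E_i)^\perp$ they do commute. Indeed, $F$ has an orthonormal basis consisting of the vectors $u_i=w_i$ with $\theta_i=0$, the vectors $u_i$ and $w_i$ with $\theta_i=\frac\pi2$, the unpaired basis vectors, and a basis of $(U+W)^\perp$; each is an eigenvector of both projections, with eigenvalues $0$ or $1$. Hence all limits are $0$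 iff $P_K$ and $P_{G^\perp}=1-P_G$ commute, that is, iff $P_K$ and $P_G$ commute.

**Step 4: pass to complements.** The space $U^\perp$ is the sum of the lines orthogonal to $u_i$ in $E_i$ and of a span of some of the basis vectors of $F$ from Step 3. The same holds for $W^\perp$ with $w_i$. Two lines in a plane make the same angle as their complements, so $E_i$ contributes the angle $\theta_i$ again, while the basis vectors of $F$ contribute only $0$ and $\frac\pi2$. So the angles in $(0,\frac\pi2)$ between $U,W$ coincide, with multiplicity, with those between $U^\perp=\star G^{n-p}$ (Lemma 1(c)) and $W^\perp=G^p$. $\blacksquare$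

A sufficient condition will be used several times: if $G^p\subset K^p$, then $P_{K^p}$ and $P_{G^p}$ commute and all degree-$p$ angles tend to $0$.

## 10. The middle dimension, and the diagonal that refutes the conjecture

In the middle dimension with $N$ connected and oriented, $G^k$ is at most a line, and Theorem A becomes a formula. The Poincaré dual $h$ is the harmonic $k$-form with $\int_Nx=\int_Mx\wedge h$ for all closed $x$, and $N\cdot N=\int_Mh\wedge h$.

**Proof of Theorem D(i).** *Identify the spaces.* Integration gives $H^k(N)\cong\mathbb R$, so $K^k=\{x:\int_Mx\wedge h=0\}$. By Lemma 1(b) and perfectness of the pairing, $G^k=\mathbb Rh$; by Lemma 1(c), $K^k=(\star h)^\perp$.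

*Degrees $p\ne k$.* If $q>k$ then $H^q(N)=0$, so $K^q=\mathcal H^q$, and Lemma 1(b) gives $G^{n-q}=0$. Thus $K^p=\mathcal H^p$ for $p>k$, and $G^p=0$ for $p<n-k=k$. In both cases the projections commute, and the angles tend to $0$.

*Degree $k$.* If $N\cdot N=\int h\wedge h=0$, then $h\in K^k$, so $G^k\subset K^k$ and the angles tend to $0$. Let $N\cdot N\ne0$. Then $k$ is even, since $h\wedge h=0$ for $k$ odd; so $\star^2=1$ on $k$-forms and
$$N\cdot N=\int_Mh\wedge\star\star h=\langle h,\star h\rangle .$$
Here $h\notin K^k$, so $K^k\cap G^k=0$. As $h\ne0$, $\dim K^k=b_k-1$, and $d_k=b_k-1$. If $b_k=1$ there are no degree-$k$ angles. If $b_k\ge2$, Theorem A says that the nonzero limits are the angles in $(0,\frac\pi2)$ between $\mathbb Rh$ and $\mathbb R\star h$. Since $\|\star h\|=\|h\|$, the angle between these lines is $\arccos(|N\cdot N|/\|h\|^2)<\frac\pi2$. So among the $b_k-1$ limits this value occurs once (possibly it is $0$), and the other $b_k-2$ are $0$. $\blacksquare$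

**Proof of Theorem B.** Let $\sigma_i$ be the volume form of $S^m(a_i)$ divided by its total volume $V_i$, pulled back to $X$. Orient $X$ so that $\int_X\sigma_1\wedge\sigma_2=1$, and orient the factors and $\Delta$ compatibly so that $\int_\Delta\sigma_i=1$. The forms $\sigma_1,\sigma_2$ are parallel, hence harmonic, and $b_m(X)=2$, so $\mathcal H^m(X)=\mathrm{span}(\sigma_1,\sigma_2)$.

Since $m$ is even, $\sigma_1\wedge\sigma_2=\sigma_2\wedge\sigma_1$. Put $h=\sigma_1+\sigma_2$. Then $\int_X\sigma_i\wedge h=1=\int_\Delta\sigma_i$ for $i=1,2$, so $h$ is Poincaré dual to $\Delta$, and $\Delta\cdot\Delta=\int h\wedge h=2$.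

Pointwise $|\sigma_i|=1/V_i$ and $\sigma_1\perp\sigma_2$. With $t=V_2/V_1=(a_2/a_1)^m$,
$$\|\sigma_1\|^2=\frac{V_1V_2}{V_1^2}=t,\qquad\|\sigma_2\|^2=t^{-1},\qquad\|h\|^2=t+t^{-1}.$$
By Theorem D(i) with $k=m$, $d_m=b_m-1=1$, and the single degree-$m$ angle tends to $\arccos\frac2{t+t^{-1}}$. As $t$ runs over $(0,\infty)$, $t+t^{-1}$ takes every value in $[2,\infty)$, and the value $2$ only at $t=1$. So every value in $[0,\pi/2)$ occurs, and the limit is nonzero for $a_1\ne a_2$. For $m=2$, $t=2$ it is $\arccos(2/2.5)=\arccos(4/5)$. Here $\Delta$ has codimension $m\ge2$. **The conjecture is false.** $\blacksquare$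

The two limit lines can be seen directly. We have $K^m=\mathbb R\kappa$ with $\kappa=\sigma_1-\sigma_2$, and $G^m=\mathbb Rh$. The Neumann lines converge to $P_{h^\perp}(\mathbb R\kappa)$, which is $\mathbb R(t^{-1}\sigma_1-t\sigma_2)$, because this vector is orthogonal to $h$: $t^{-1}\cdot t-t\cdot t^{-1}=0$. The Dirichlet lines converge to $P_{K^m}(h^\perp)=\mathbb R\kappa$. The inner product of $\kappa$ with $t^{-1}\sigma_1-t\sigma_2$ is $1+1=2$, and both vectors have squared norm $t+t^{-1}$, so the cosine is $\frac2{t+t^{-1}}$ as it must be.

## 11. Which pairs $(n,k)$ are safe: proof of Theorem C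

**Step 1: degrees outside $[n-k,k]$, and small Betti numbers.** For $q>k$ we have $H^q(N)=0$, so $K^q=\mathcal H^q$ and, by Lemma 1(b), $G^{n-q}=0$. Hence $K^p=\mathcal H^p$ for $p>k$ and $G^p=0$ for $p<n-k$; in both cases the projections commute and the angles tend to $0$. If $m>k$, every $p$ satisfies $p>k$ or $p\le k<n-k$, so the conjecture holds. If $b_p(M)\le1$, any two orthogonal projections on $\mathcal H^p$ commute.

**Step 2: reduce the other positive cases to an integral over the tube.** Suppose we know that
$$\int_Mx\wedge y=0\qquad\text{for all }x\in G^p,\ y\in G^{n-p}. \tag{4}$$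
Then Lemma 1(b) gives $G^p\subset K^p$, and the angles in degree $p$ tend to $0$. Let $T=\nu_R(N)$ with projection $\pi:T\to N$. To study (4), move $x$ and $y$ into $T$: write $x|_{M-N}=d\beta$ and replace $x$ by $x-d(\chi\beta)$, where $\chi=0$ near $N$ and $\chi=1$ off $\nu_{R/2}(N)$. The new representative is smooth on $M$, closed, and vanishes off $\nu_{R/2}(N)$, so it has compact support in $T$. Do the same with $y$. The integral in (4) becomes $\int_Tx\wedge y$.

**Step 3: odd codimension, by reflecting the tube.** Let $\tau:T\to T$ be $v\mapsto-v$ on normal vectors. Since $\pi\tau=\pi$ and $\pi$ is a homotopy equivalence, $\tau^*$ is the identity on $H^*(T)$. So $\tau^*y-y$ and $\tau^*x-x$ are exact on $T$. Because $x$ has compact support, Stokes gives $\int x\wedge(\tau^*y-y)=0$; because $\tau^*y$ has compact support, it gives $\int(\tau^*x-x)\wedge\tau^*y=0$. Therefore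
$$\int_Tx\wedge y=\int_Tx\wedge\tau^*y=\int_T\tau^*x\wedge\tau^*y=\int_T\tau^*(x\wedge y)=(-1)^m\int_Tx\wedge y.$$
For the last equality: along $N$ the differential $d\tau$ is $+1$ on $TN$ and $-1$ on the rank-$m$ normal bundle, and every component of $T$ meets $N$, so the diffeomorphism $\tau$ changes the orientation of $T$ by $(-1)^m$. For $m$ odd the integral vanishes, so (4) holds in every degree and the conjecture holds. No orientability of $N$ was used.

**Step 4: vanishing Euler class.** The tube $T$ is diffeomorphic to the total space of the normal bundle $\nu$. By the Thom isomorphism with twisted coefficients (Bott–Tu, *Differential Forms in Algebraic Topology*, §§6–7, 11), every class in $H_c^q(T)$ has the form $\pi^*a\wedge\Phi$ with $a\in H^{q-m}(N;o(\nu))$ and $\Phi$ the twisted Thom class, whose restriction to the zero section is the Euler class $e$. So the map $H_c^q(T)\to H^q(T)\cong H^q(N)$ becomes the product $a\mapsto a\cdot e$. If $e=0$ in real cohomology, this map is zero. Then $y$, which is closed with compact support in $T$, is exact on $T$: $y=d\gamma$. As $x$ has compact support, $\int_Tx\wedge d\gamma=0$.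 So (4) holds in every degree and all angles tend to $0$.

**Step 5: counterexamples for even $m\le k$.** Take a product of the diagonal with an idle factor. Let $X,\Delta$ be as in Theorem B with $t\ne1$. Let $Y$ be a closed connected oriented Riemannian manifold of dimension $k-m$ (a point if $k=m$). Put $M=X\times Y$ with the product metric and $N=\Delta\times Y$. Then $\dim N=k$ and $\dim M=2m+(k-m)=m+k=n$.

By the Künneth theorem over $\mathbb R$, the restrictions from $M$ to $N$ and to $M-N=(X-\Delta)\times Y$ are the restrictions from $X$ to $\Delta$ and to $X-\Delta$ tensored with the identity of $H^*(Y)$. The kernel of $f\otimes\mathrm{id}$ is $\ker f\otimes H^*(Y)$. On the metric side, wedge products of pulled-back harmonic forms are harmonic on the product, and by Künneth they span. So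
$$\mathcal H^m(M)=\bigoplus_i\mathcal H^i(X)\otimes\mathcal H^{m-i}(Y),$$
with tensor-product inner products and orthogonal summands (the summands have different bidegrees), and inside it
$$K^m(M)=\bigoplus_iK^i(X)\otimes\mathcal H^{m-i}(Y),\qquad G^m(M)=\bigoplus_iG^i(X)\otimes\mathcal H^{m-i}(Y).$$
Thus the principal angles less than $\frac\pi2$ between $K^m(M)$ and $G^m(M)^\perp$ are collected summand by summand. In the summand $i=m$ the factor $\mathcal H^0(Y)$ is the line of constants, which only rescales the inner product. By section 10 this summand contributes the angle between $K^m(X)=(\star h)^\perp$ and $G^m(X)^\perp=h^\perp$, that is, $\arccos\frac2{t+t^{-1}}\in(0,\frac\pi2)$. By Theorem A it is a limit of degree-$m$ angles of $M-\nu_r(N)$, so the conjecture fails for this $(M^n,N^k)$. $\blacksquare$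

So the pairs $(n,k)$ with $n-k\ge2$ for which the conjecture holds for all $(M^n,N^k)$ are exactly those with $n-k$ odd or $n-k>k$.

## 12. Surfaces in four-manifolds: proof of Theorem D(ii)

Here $n=4$, $k=2$, and $M$ is connected. Let $Q$ be the intersection form on $H^2(M)$ and $e$ the Poincaré dual class of $N$, so $Q(e,e)=N\cdot N$. For a metric $g$, $\star^2=1$ on $2$-forms. The harmonic $2$-forms split into self-dual and anti-self-dual ones; $Q$ is positive definite on the former ($\int\xi\wedge\xi=\|\xi\|^2$) and negative definite on the latter ($\int\xi\wedge\xi=-\|\xi\|^2$).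

For $x\in H^2(M)$ let $E_g(x)$ be the squared norm of its $g$-harmonic representative $\xi$, i.e. the minimum of $\|\cdot\|_g^2$ over closed forms in $x$. By Cauchy–Schwarz
$$|Q(x,x)|=|\langle\xi,\star\xi\rangle|\le E_g(x), \tag{5}$$
with equality when $x\ne0$ iff $\star\xi=\pm\xi$.

**Step 1: the cases where every metric works.** If $Q(e,e)=0$, use Theorem D(i). If $Q$ is definite, then all harmonic $2$-forms are self-dual or all are anti-self-dual, so $\|h\|^2=|N\cdot N|$. By Theorem D(i) all limits are $\arccos1=0$ or $0$, or there are no degree-$2$ angles.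

From now on $Q(e,e)\ne0$ and $Q$ is indefinite, so $b_2\ge2$. Reversing the orientation of $M$ changes the sign of $\star$ and of $Q(e,e)$ but not the interior subspaces, so we may assume $Q(e,e)>0$. By Theorem D(i), for a metric $g$,
$$\text{the angles do not all tend to }0\iff E_g(e)>Q(e,e). \tag{6}$$

**Step 2: openness.** If $g'$ is $C^0$-close to $g$, the ratio $\|\cdot\|_{g'}^2/\|\cdot\|_g^2$ on $2$-forms is uniformly close to $1$, hence so is the ratio of the minima $E_{g'}(e)$ and $E_g(e)$. So $g\mapsto E_g(e)$ is continuous, and the condition in (6) is open.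

**Step 3: the perturbation for density.** Let $g$ satisfy $E_g(e)=Q(e,e)$. We must find metrics arbitrarily $C^\infty$-close to $g$ with $E>Q(e,e)$. By (5) and $Q(e,e)>0$, the harmonic representative $h$ of $e$ is self-dual and nonzero. Since $Q$ is indefinite there is a nonzero anti-self-dual harmonic form $\eta$. Let $u=[\eta]$. Self-dual and anti-self-dual forms are pointwise orthogonal, so $Q(u,e)=\int\eta\wedge h=\langle\eta,h\rangle=0$.

The plan is to look at the class $u+e$, represented by $\zeta=\eta+h$. If $e$ stays self-dual for a new metric, the energy of $u+e$ cannot drop below its old value; we choose a deformation that makes it drop.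

In a local oriented $g$-orthonormal frame regard $2$-forms as skew matrices, with $|\alpha|^2=\frac12\operatorname{tr}(\alpha\alpha^T)$ and $\operatorname{tr}(\alpha\beta)=-2\langle\alpha,\beta\rangle$. Identify $\mathbb R^4$ with the quaternions by the basis $1,i,j,k$. The left multiplications by $i,j,k$ are, up to sign, the matrices of
$$e^{12}+e^{34},\qquad e^{13}-e^{24},\qquad e^{14}+e^{23},$$
and the right multiplications by $i,j,k$ those of
$$e^{12}-e^{34},\qquad e^{13}+e^{24},\qquad e^{14}-e^{23}.$$
So self-dual matrices are the left multiplications by imaginary quaternions $q$, and anti-self-dual ones the right multiplications. They commute, by associativity. Multiplication by $q$ has square $-|q|^2I$, and the corresponding form has squared norm $2|q|^2$. Hence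
$$\eta h=h\eta,\qquad h^2=-\tfrac12|h|^2I,\qquad\eta^2=-\tfrac12|\eta|^2I,\qquad\operatorname{tr}(\eta h)=-2\langle\eta,h\rangle=0 .$$
In particular $(\eta h)^T=h^T\eta^T=h\eta=\eta h$. So $s:=-2\eta h$, that is $s_{ij}=-2\,\eta_{ia}g^{ab}h_{bj}$, is a smooth symmetric trace-free tensor on $M$. Put $g_t=g+ts$ for small $t\ge0$.

**Step 4: self-duality of $e$ for $g_t$ would bound an energy from below.** Suppose $E_{g_t}(e)=Q(e,e)$ for some $t$. Then the $g_t$-harmonic representative $h_t$ of $e$ is $g_t$-self-dual. So for any class $x$ with $g_t$-harmonic representative $\xi_x$ we get $\langle\xi_x,h_t\rangle_{g_t}=\int\xi_x\wedge h_t=Q(x,e)$. With $x=u$, and using (5) for $u$,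
$$E_{g_t}(u+e)=E_{g_t}(u)+2Q(u,e)+Q(e,e)\ge|Q(u,u)|+Q(e,e)=\|\eta\|_g^2+\|h\|_g^2=\|\eta+h\|_g^2 .$$
On the other hand, $\zeta=\eta+h$ is a closed form in $u+e$, so $E_{g_t}(u+e)\le\|\zeta\|_{g_t}^2=:F(t)$. Therefore $E_{g_t}(e)=Q(e,e)$ implies $F(t)\ge F(0)$.

**Step 5: $F$ decreases.** In a $g$-orthonormal frame $g_t=I+ts$ and $g_t^{-1}=I-ts+O(t^2)$, so
$$|\zeta|_{g_t}^2=\tfrac12\operatorname{tr}(g_t^{-1}\zeta g_t^{-1}\zeta^T),\qquad\frac{d}{dt}\Big|_{0}|\zeta|^2_{g_t}=-\tfrac12\operatorname{tr}(s\,\zeta\zeta^T)-\tfrac12\operatorname{tr}(s\,\zeta^T\zeta)=-\operatorname{tr}(s\,\zeta\zeta^T),$$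
because $\zeta\zeta^T=\zeta^T\zeta=-\zeta^2$. The volume form is unchanged to first order, since $\operatorname{tr}s=0$. Moreover
$$\zeta\zeta^T=-(\eta+h)^2=\tfrac12\big(|\eta|^2+|h|^2\big)I-2\eta h=\tfrac12\big(|\eta|^2+|h|^2\big)I+s .$$
So $s$ is exactly the trace-free part of $\zeta\zeta^T$, which is why it was chosen. As $\operatorname{tr}s=0$,
$$F'(0)=-\int_M\operatorname{tr}(s^2)\,dv=-4\int_M\operatorname{tr}(\eta h\eta h)\,dv=-4\int_M\operatorname{tr}(\eta^2h^2)\,dv=-4\int_M|\eta|^2|h|^2\,dv,$$
where the last equality uses $\eta^2h^2=\frac14|\eta|^2|h|^2I$ and $\operatorname{tr}I=4$.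

This is strictly negative. By Aronszajn's unique continuation theorem a nonzero harmonic form on a connected manifold does not vanish on any nonempty open set. So $\{\eta\ne0\}$ and $\{h\ne0\}$ are open and dense, and they meet in a nonempty open set.

**Step 6: conclusion.** Thus $F(t)<F(0)$ for all small $t>0$. By Step 4, $E_{g_t}(e)\ne Q(e,e)$, and by (5), $E_{g_t}(e)>Q(e,e)$. By (6) the angles for $g_t$ do not all tend to $0$. Since $g_t\to g$ in $C^\infty$ as $t\to0$, such metrics are dense. $\blacksquare$
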